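# Approximating $k$-SetCover within $o(\log n)$ in FPT time: a conditional lower bound

## Covers, parameters, cliques and hypotheses

Throughout, $\ln$ is the natural logarithm, graphs are finite and simple, and a randomized algorithm has error probability at most $1/3$ and a worst-case time bound.

**Definition ($k$-SetCover).** The input is $(\mathcal S,U,k)$, where $\mathcal S$ consists of $n$ sets $S_1,\dots,S_n$ over a universe $U$. It is guaranteed that the minimum number of sets of $\mathcal S$ with union $U$ equals $k$. The goal is to find the smallest number of sets in $\mathcal S$ with union $U$. The parameter is $k$. We consider instances with $|U|\le n^{O(1)}$, so the input size is polynomial in $n$.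

For example, let $U=\{1,\dots,6\}$ and take the sets $\{1,2,3\},\{4,5,6\},\{1,2,4,5\},\{3\},\{6\}$. No set is all of $U$ and the first two cover $U$, so $k=2$.

**Definition (FPT).** An algorithm is FPT if it runs in time $f(k)\cdot n^{O(1)}$ for some computable $f$.

For example, trying all $k$-tuples of sets solves $k$-SetCover in time $n^{k+O(1)}$. This is not an FPT bound, because the exponent grows with $k$. A bound such as $2^{2^k}n^{7}$ is one.

**Definition (approximation ratio).** Let $\rho:\mathbb N\to\mathbb R_{\ge1}$ be a function of $n$ alone. An algorithm approximates $k$-SetCover with ratio $\rho(n)$ if on every instance it outputs a subcollection of $\mathcal S$ that covers $U$ and has at most $\rho(n)k$ sets. The ratio is $o(\log n)$ if $\rho(n)/\log n\to0$. When we speak of a ratio that also involves $k$, the same definition is used with that value.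

For example, the greedy algorithm takes a set covering the most uncovered elements, again and again. On the instance above it takes $\{1,2,4,5\}$ first, and then needs two more sets for the elements $3$ and $6$. It outputs $3=\frac32k$ sets. In general it has ratio at most $\ln|U|+1$. Indeed, some set of an optimal cover contains at least a $1/k$ fraction of the uncovered elements, so after $t\ge1$ steps at most $|U|(1-1/k)^t<|U|e^{-t/k}$ elements are uncovered. For $|U|\ge2$ and $t=\lceil k\ln|U|\rceil$ this is less than $1$, so at most $k\ln|U|+1\le k(\ln|U|+1)$ sets are used; for $|U|=1$ one set suffices. If $|U|\le n^a$, the ratio is at most $a\ln n+1$. As for the notation, $\log n/\log\log n$ is $o(\log n)$, while $\frac1{1000}\log n$ is not.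

**Definition (cliques and local edge counts).** $K_k$ is the complete graph on $k$ vertices, $\omega(G)$ is the largest size of a clique of $G$, and $e_X(W)$ is the number of edges of the graph $X$ inside the vertex set $W$. A graph is $k$-partite with respect to $V=V_1\sqcup\dots\sqcup V_k$ if no edge lies inside a part. $k$-Clique asks whether $\omega(G)\ge k$. We always write $K=\binom k2$.

For example, the $5$-cycle $X=C_5$ has $\omega(X)=2$ and $e_X(W)\le|W|$ for every $W$. It is $3$-partite but not $2$-partite. A $K_k$ in a $k$-partite graph has exactly one vertex in each part, and its $K$ edges use each pair of parts exactly once.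

**Definition (hypotheses).**

* **rETH:** for some $\beta>0$, no randomized algorithm decides 3SAT on $N$ variables in time $O(2^{\beta N})$.
* **(H):** there is no constant $c$ such that for every fixed $k$, $k$-Clique is decidable by a randomized $O(n^c)$-time algorithm.
* **(H$'$):** $k$-Clique has no randomized algorithm running in time $f(k)n^{O(1)}$ with $f$ computable.
* **W[1] $\ne$ FPT:** since Clique is W[1]-complete, this says that $k$-Clique has no deterministic FPT algorithm.

For example, checking all $k$-subsets takes time $O(n^{k})$ for each fixed $k$, and this does not refute (H), since the exponent depends on $k$. What would refute (H) is a separate $O(n^{5})$ algorithm for each $k$, where neither the algorithms nor the hidden constants need be computable from $k$. A randomized FPT algorithm yields such a family with a common exponent, so (H) implies (H$'$). The last section shows that rETH implies (H).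

## Ratios $o(\log n)$ in FPT time: what is asked and what is proved

Greedy reaches $O(\log n)$ in polynomial time. The question, posed in the slides "Constant Approximating Parameterized k-SetCover is W[2]-hard", is this: *is there any FPT algorithm that approximates $k$-SetCover with ratio $o(\log n)$?* The background recorded with the problem includes two facts to compare with. Under $\mathrm W[2]\ne\mathrm{FPT}$ no FPT algorithm achieves a constant ratio, and the current best lower bound for FPT approximation is $(\log n)^{\varepsilon(k)}$ for any $\varepsilon(k)=o(1)$, under standard assumptions. The answer proved here is: no, assuming rETH, or more weakly (H).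

**Theorem 1 (reduction).** Let $k\ge64$, $8\mid k$. There are a computable $\nu(k)$ and a randomized algorithm that, given a graph $G$ with $n_0\ge\nu(k)$ vertices, outputs in time $g(k)n_0^{O(1)}$ (absolute exponent, $g$ computable) a set system of $n=Kn_0^8$ distinct sets over a universe of size $|U|=n^2+n+K\le n^3$ such that:

* if $\omega(G)\ge k$, then with probability $\ge0.99$ the minimum cover size is exactly $K$;
* if $\omega(G)<k/8$, then with probability $\ge0.99$ there is no cover with at most $\frac{\ln n}{1000K}$ sets.

**Theorem 2.**

* (a) Under (H), hence under rETH: for no function $\rho(n)=o(\log n)$ is there an FPT algorithm, deterministic or randomized, approximating $k$-SetCover within ratio $\rho(n)$.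
* (b) Under (H$'$): no FPT algorithm, deterministic or randomized, approximates $k$-SetCover within ratio $\max\{1,\frac{\ln n}{1000k^2}\}$.

Both hold already on instances with $|U|\le n^3$, where greedy has ratio at most $3\ln n+1$.

**Theorem 3.** If $\mathrm W[1]\ne\mathrm{FPT}$, no deterministic FPT algorithm approximates $k$-SetCover within ratio $\max\{1,\frac{\ln n}{20k^2\ln\ln n}\}$.

By Theorem 2 and greedy, the order $\log n$ cannot be improved to $o(\log n)$ in FPT time under rETH. Two things are not settled here: whether $\mathrm W[1]\ne\mathrm{FPT}$ alone (deterministic, uniform) implies the full $o(\log n)$ statement, and what the best constant $\varepsilon$, independent of $k$, is for ratios $\varepsilon\log n$.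

## Fixed $k$, small $n$, small universes

Before building hard instances, let us see by hand which instances are easy.

If $k$ is fixed, brute force solves the problem exactly in polynomial time, so $k$ must vary. If $n\le F(k)$ for a computable $F$, brute force takes time $F(k)^{k}$ times a polynomial, which is FPT. So hard instances have $n$ huge compared with $k$, and in the reduction we may pad freely to make this so.

If $|U|\le C\log_2n$ for a constant $C$, the problem is solved exactly in polynomial time. For $A\subseteq U$ let $m(A)$ be the least number of sets covering $A$. Then $m(\emptyset)=0$ and $m(A)=1+\min_j m(A\setminus S_j)$ over the $S_j$ meeting $A$. The table has $2^{|U|}\le n^C$ entries.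

If $|U|\le n^{o(1)}$, greedy already has ratio $\ln|U|+1$, which is at most $o(\log n)+1$ and hence $o(\log n)$. So a hard family must have universes of size $n^{\Omega(1)}$. Ours will have $|U|\approx n^2$.

## Covers built from edges, and $K_k$-free tests

We reduce from Clique. Sets will be indexed by pairs of vertices, so that a $k$-clique becomes a cover by $K$ sets. The universe will consist mainly of "tests". A test is a $K_k$-free graph $N_i$, and the edge $e$ passes it if $e\notin N_i$. The edges of a $K_k$ cannot all lie in $N_i$, so a $K_k$ covers every test. Both theorems use the following frame.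

Let $k\ge3$, let $V=V_1\sqcup\dots\sqcup V_k$ be finite, and let $n$ be the number of pairs of vertices from different parts. Let $H$ be a $k$-partite graph on $V$, and let $(N_i)_{i\in I}$, $I\ne\emptyset$, be $k$-partite graphs on $V$, none containing a $K_k$. The universe $U$ consists of the indices $i\in I$, elements $x_{ab}$ ($1\le a<b\le k$), and one element $y_f$ for each pair $f$ of vertices from different parts. For each pair $e$ between $V_a$ and $V_b$ ($a<b$) put
$$S_e=\{x_{ab}\}\cup\{y_f:f\ne e\}\cup R_e,\qquad R_e=\begin{cases}\{i\in I:e\notin N_i\}&\text{if }e\in E(H),\\ \emptyset&\text{otherwise.}\end{cases}\tag{1}$$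

**Lemma 4.** The $n$ sets in (1) are distinct, and every cover has at least $K$ sets. (i) If $H$ contains a $K_k$, the minimum cover size is exactly $K$. (ii) If every $X\subseteq E(H)$ with $|X|\le s$ is contained in some $N_i$, then no cover has at most $s$ sets.

**Proof.** Among the $y$'s, $S_e$ misses exactly $y_e$. So the sets are distinct, and any two of them cover all the $y$'s. Each set contains exactly one of the $K$ elements $x_{ab}$, so a cover needs at least $K$ sets.

(i) The $K\ge3$ edges of a $K_k$ in $H$ use every pair of parts, so their sets cover all $x_{ab}$, and they cover all $y_f$. For each $i$, the graph $N_i$ contains no $K_k$, so it misses some edge $e$ of this clique. As $e\in E(H)$, we get $i\in R_e$.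

(ii) Take at most $s$ of the sets and let $X$ be the set of those indices $e$ that are edges of $H$. Choose $i$ with $X\subseteq N_i$. Then $i\notin R_e$ for $e\in X$, and $R_e=\emptyset$ for the other indices. So $i$ is not covered. $\square$

Everything now depends on the tests: we want $n^{O(1)}$ graphs $N_i$ without $K_k$, such that *every* set of $s\approx\log n$ edges of $H$ lies inside one of them when $H$ has no large clique.

**Random colorings as tests.** The first thing to try is this. Color each vertex of $V$ at random with $k-1$ colors and let $N$ contain the pairs from different parts with different colors. By the pigeonhole principle $N$ has no $K_k$. If $X$ has $s$ edges, it touches $v\le2s$ vertices, and if $X$ is $(k-1)$-colorable, then $\Pr[X\subseteq N]\ge(k-1)^{-v}\ge(k-1)^{-2s}$. This is at least $1/n$ for $s\le\frac{\ln n}{2\ln(k-1)}$, so $n^2$ independent tests would capture all such $X$ (the computation is carried out in the proof of Theorem 1). The price is a factor depending on $k$ only for each vertex, which is just what $s=\Omega_k(\log n)$ needs.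

The attempt stops at the words "if $X$ is $(k-1)$-colorable". Take $k=3$ and $H=C_5$ with vertices $1,\dots,5$ in cyclic order, $V_1=\{1,3\}$, $V_2=\{2,4\}$, $V_3=\{5\}$. There is no triangle, but every bipartite test misses an edge of $C_5$, and the edges $12,45,51$ use all three pairs of parts. So the five sets of the edges of $C_5$ cover $U$, however many such tests we add. For general $k$ recall that there are triangle-free graphs of chromatic number exactly $k$ (Mycielski's construction). Take the classes of a proper $k$-coloring as the parts. There is an edge between any two classes, for otherwise they could be merged. So the sets of its edges form a cover, of size depending only on $k$. In particular, knowing that $\omega(G)$ is much smaller than $k$ does not rescue these tests.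

Does sparsity help? If $e_X(W)\le\lambda|W|$ for all $W$, every subgraph of $X$ has a vertex of degree at most $2\lambda$, and greedy coloring uses $\lfloor2\lambda\rfloor+1$ colors. But $H$ must be allowed to contain a $K_k$, which has $\frac{k-1}2$ edges per vertex. So any such condition we can impose has $\lambda\ge\frac{k-1}2$, and this bound gives at least $k$ colors, one too many. We shall need sparsity and the absence of medium cliques *together*.

## Polynomial messages: proof of Theorem 3

Another idea for tests works for every $K_k$-free $H$ and is deterministic: hash the endpoints of edges and list forbidden patterns of hash values.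

Start from Multicolored Clique: $G$ is $k$-partite with parts $V_1,\dots,V_k$ of size $n_0$, and one asks for a $k$-clique. It is W[1]-hard: given a Clique instance $(G',k)$, take $V_a=\{a\}\times V(G')$ and join $(a,u),(b,w)$, $a\ne b$, iff $uw\in E(G')$. A $k$-clique here has pairwise adjacent base vertices, which are therefore distinct, and conversely. Let $k\ge3$, so $K\ge3$. Adding isolated vertices to the parts, we may assume that $L=\ln n_0$ is larger than a suitable computable function of $k$.

**Step 1 (parameters).** This step fixes the hash family. Let $q$ be a prime in $[L^{K+1},2L^{K+1}]$ (Bertrand's postulate), and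
$$r=\lceil L/\ln q\rceil,\qquad s=\Big\lfloor\frac{L}{4K\ln L}\Big\rfloor\le L .$$
Then $q^r\ge n_0$ and $r-1<L$. So we can assign to the vertices of each part distinct polynomials $P_u\in\mathbb F_q[x]$ of degree $<r$. We take $L$ so large that $\frac{L}{8K\ln L}\ge1$ (so $s\ge1$), $q\le n_0$, $\ln(Kq^2+1)\le4K\ln L$, $\ln K\le L/2$, and $\frac{\ln n}{20K^2\ln\ln n}\ge1$ for $n=Kn_0^2$. The third condition can be met because $Kq^2+1\le5KL^{2K+2}$ and $2K+2<4K$.

**Step 2 (tests).** This step defines the graphs $N_i$. A *message* is a triple $(ab,y,z)$ with $1\le a<b\le k$ and $y,z\in\mathbb F_q$. The message of the pair $uw$ ($u\in V_a$, $w\in V_b$, $a<b$) at $x\in\mathbb F_q$ is $(ab,P_u(x),P_w(x))$. A set $M$ of messages is *free* if there is no $(y_1,\dots,y_k)\in\mathbb F_q^k$ with $(ab,y_a,y_b)\in M$ for all $a<b$. For example, with $k=3$ the set $\{(12,0,0),(13,0,0),(23,1,0)\}$ is free, because $y_2$ would have to be both $0$ and $1$. Adding $(23,0,0)$ destroys freeness.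

For $x\in\mathbb F_q$ and a free $M$ with $|M|\le s$, let $N_{x,M}$ be the graph of all pairs whose message at $x$ lies in $M$. It contains no $K_k$: for a clique $u_1,\dots,u_k$ with $u_a\in V_a$, the values $y_a=P_{u_a}(x)$ would show that $M$ is not free. Apply (1) with $H=G$ and these tests.

**Step 3 (size and time).** We check that the instance is small and constructible. There are $n=Kn_0^2$ sets. The number of sets of at most $s$ messages is at most $(Kq^2+1)^s\le e^{4Ks\ln L}\le e^L=n_0$. So $|U|\le qn_0+K+n\le2n$, since $qn_0+K\le n_0^2+K\le Kn_0^2$. To test whether $M$ is free, only values $y_a$ occurring in $M$ need to be tried. This takes time $(2s)^{O(k)}\le(2\ln n_0)^{O(k)}\le g(k)n_0$. So the construction takes FPT time with absolute exponent.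

**Step 4 (completeness).** If $G$ has a $k$-clique, the optimum is exactly $K$ by Lemma 4(i).

**Step 5 (soundness).** We show that if $G$ has no $k$-clique, no cover has at most $s$ sets. By Lemma 4(ii) it is enough that every $X\subseteq E(G)$ with $|X|\le s$ lies in some $N_{x,M}$. Suppose $X$ does not. For $x\in\mathbb F_q$ let $M_x$ be the set of messages of $X$ at $x$, so $|M_x|\le s$. If $M_x$ were free, then $X\subseteq N_{x,M_x}$. So for each $x$ there are $(y_1,\dots,y_k)$ and edges $e_{ab}\in X_{ab}$, where $X_{ab}$ is the set of edges of $X$ between $V_a$ and $V_b$, such that the message of $e_{ab}$ at $x$ is $(ab,y_a,y_b)$ for all $a<b$. There are at most $s^K$ tuples $(e_{ab})$, so one tuple serves at least $q/s^K$ points $x$, and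
$$\frac q{s^K}>r-1\qquad\text{because}\qquad s^K(r-1)<L^{K+1}\le q.\tag{2}$$
Fix this tuple and an index $a$. The $k-1$ edges of the tuple that touch $V_a$ have endpoints in $V_a$ whose polynomials all take the value $y_a$ at each served point $x$. So these polynomials agree on more than $r-1$ points, hence on at least $r$ points. As their degree is $<r$, they are equal. Distinct vertices of $V_a$ have distinct polynomials, so the endpoints coincide in one vertex $u_a$. Thus $e_{ab}=u_au_b$ for all $a<b$, and $u_1,\dots,u_k$ is a clique in $G$, a contradiction.

**Step 6 (conclusion).** We compare with the ratio. Since $\ln n=2L+\ln K$, we have $2L\le\ln n\le2.5L$, and with $y=\frac L{8K\ln L}\ge1$,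
$$\frac{\ln n}{20K\ln\ln n}\le\frac{2.5L}{20K\ln L}=y\le2y-1\le\lfloor2y\rfloor=s .$$
A deterministic FPT algorithm with ratio $\max\{1,\frac{\ln n}{20k^2\ln\ln n}\}$, used at parameter $K$, has ratio $\frac{\ln n}{20K^2\ln\ln n}$ here. Stop it after its time bound $f(K)n^{O(1)}$ and check whether its output is a cover of at most $s$ sets. If $G$ has a $k$-clique, the promise holds with optimum $K$ and the output has at most $\frac{\ln n}{20K\ln\ln n}\le s$ sets. If not, no such cover exists. So Multicolored Clique would be decided in FPT time. (Any integer $s$ with $y\le s\le2y$ serves, so logarithms need not be evaluated exactly.) This proves Theorem 3. $\square$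

**Where the factor $\ln\ln n$ is lost.** The pigeonhole step (2) needs $q>s^K(r-1)$, and $r\ge2$ for large $L$, so $\ln q>K\ln s$. A test lists up to $s$ messages out of $Kq^2$. The count $(Kq^2)^s$ must stay polynomial in $n$, so this argument needs $2Ks\ln s\le O(\ln n)$. The price of one edge of $X$ grows like $K\ln s$ and is not bounded in terms of $k$. For the full $\log n$ we need tests whose price per edge depends on $k$ only, as with random colorings, but which do not stumble over $X$ with large chromatic number.

## Capturing sparse $K_h$-free graphs at bounded cost per vertex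

From here on $k\ge64$ and $8\mid k$, and we put
$$h=\tfrac k8,\quad d=k-h=\tfrac78k,\quad\lambda=\tfrac34k,\quad\Delta=21k,\quad q=\Delta^3,\quad\gamma=e^{-161k^2}.$$
(The letter $q$ has a new meaning.) Let $V=V_1\sqcup\dots\sqcup V_k$ be finite; all graphs of this section are $k$-partite with respect to it.

**Definition (good).** A graph $X$ is good if it is $K_h$-free, has no isolated vertices, and $e_X(W)\le\lambda|W|$ for all $W\subseteq V(X)$.

For example, let $k=64$, so $h=8$, $\lambda=48$, $d=56$, $\Delta=1344$. A star is good, however many leaves it has, since $e_X(W)\le|W|$. The graph $K_8$ is not good. Neither is $K_{97,97}$, since $97^2>48\cdot194$.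

**Lemma 5 (capturing).** There is a random graph $N$ on $V$, sampleable in time $g(k)|V|^{O(1)}$, such that (i) $N$ never contains a $K_k$; (ii) for every good $X$ with $v\ge1$ vertices, $\Pr[X\subseteq N]\ge\gamma^v$.

**The plan.** Let every vertex $u$ draw, independently of the others, a guess about its surroundings in the unknown $X$, and let $N$ contain the pairs compatible with the guesses of both ends. If a guess has $O_k(1)$ possible values, all guesses are right with probability $c_k^{v}$. The compatibility rule has to exclude a $K_k$ whatever the guesses are.

If $X$ had maximum degree less than $\Delta$, the guess could be: my color, the colors of my neighbors, and the graph that $X$ induces on my neighbors. If this last graph is always required to be $K_{h-1}$-free, the compatibility rule will prevent even a $K_h$ in $N$. Unfortunately a sparse graph may have vertices of huge degree, as a star shows. Sparsity says that they are few, so we place them on a higher *level*, and do the same again inside the higher level. Toward higher levels, a vertex guesses only the set of *parts* in which it has neighbors. If it is allowed at most $d=k-h$ parts, no $K_k$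 can arise: fewer than $h$ vertices of a clique are on its lowest level, so the others need more than $k-h$ parts. Two constraints decide the numbers. To arrange that each vertex has at most $d$ neighbors above it, we shall move further vertices up, and this stays cheap because $d+1>\lambda$. And the levels shrink by a factor $2$, so that guessing levels with $\Pr[\text{level }t]=2^{-t-1}$ costs only $2^{-2v}$ in total.

**Step 1 (construction of $N$).** We define the guesses and the compatibility rule. Let $\mathcal D$ be the set of all $(S,\chi,\Gamma,E)$ with

* $S\subseteq[k]$, $|S|\le d$;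
* $\chi\in[q]$;
* $\Gamma\subseteq[q]\setminus\{\chi\}$, $|\Gamma|\le\Delta-1$;
* $E$ a $K_{h-1}$-free graph on the vertex set $\Gamma$.

The number of sets $\Gamma$ is at most $\sum_{i<\Delta}q^i\le q^\Delta$, so
$$|\mathcal D|\le2^k\cdot q\cdot q^\Delta\cdot2^{\Delta^2/2}.\tag{3}$$
Independently for each $u\in V$, draw independently

* a level $g(u)\in\{0,\dots,T\}$, $T=\lceil\log_2|V|\rceil$, with $\Pr[g(u)=t]=2^{-t-1}$ for $t<T$ and $\Pr[g(u)=T]=2^{-T}$;
* a tuple $(S(u),\chi(u),\Gamma(u),E(u))\in\mathcal D$, each value with probability at least $1/(2|\mathcal D|)$. To do this, apply a fixed surjection onto $\mathcal D$ to $\lceil\log_2|\mathcal D|\rceil$ random bits.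

For $u\in V_a$, $u'\in V_b$, $a\ne b$:

* if $g(u)<g(u')$: $uu'\in N$ iff $b\in S(u)$;
* if $g(u)=g(u')$: $uu'\in N$ iff $\chi(u')\in\Gamma(u)$, $\chi(u)\in\Gamma(u')$, and for every $c\in\Gamma(u)\cap\Gamma(u')$ both $\{\chi(u'),c\}\in E(u)$ and $\{\chi(u),c\}\in E(u')$.

In the last condition $c\ne\chi(u),\chi(u')$, because $\chi(u)\notin\Gamma(u)$ and $\chi(u')\notin\Gamma(u')$. So the pairs make sense. The sampling time is clear, since $\mathcal D$ depends on $k$ only.

**Step 2 ($N$ has no $K_h$ inside a level).** This is the first half of (i). Suppose $u_1,\dots,u_h$ of the same level form a clique in $N$. For $i\ne j$ we have $\chi(u_j)\in\Gamma(u_i)$ and $\chi(u_i)\notin\Gamma(u_i)$, so the colors $\chi(u_1),\dots,\chi(u_h)$ are distinct. Let $2\le a<b\le h$. The color $c=\chi(u_b)$ lies in $\Gamma(u_1)\cap\Gamma(u_a)$. Since $u_1u_a\in N$, the rule gives $\{\chi(u_a),\chi(u_b)\}\in E(u_1)$. So $\chi(u_2),\dots,\chi(u_h)$ form a $K_{h-1}$ in $E(u_1)$, a contradiction.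

**Step 3 ($N$ has no $K_k$).** This finishes (i). Let $Y$ be a $K_k$ in $N$; it has one vertex in each part. Let $Q$ be the set of its vertices of minimum level. By Step 2, $|Q|\le h-1$. Take $u\in Q$. The other $k-|Q|\ge k-h+1=d+1$ vertices of $Y\setminus Q$ have higher level and lie in distinct parts, and all these parts belong to $S(u)$. But $|S(u)|\le d$, a contradiction.

**Step 4 (layers of a good $X$).** For (ii), we find the levels that $N$ should guess. Let $X$ be good, $v=|V(X)|$, $W_0=V(X)$. Given $W_t\ne\emptyset$, let
$$H_t=\{u\in W_t:\deg_{X[W_t]}(u)\ge\Delta\}.$$
Start from $H_t$ and, as long as possible, add a vertex of $W_t$ outside the current set that has at least $d+1$ $X$-neighbors in the current set. The final set is $W_{t+1}\subseteq W_t$.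

Suppose $\tau$ vertices are added. Each brings at least $d+1$ new edges, so $(d+1)\tau\le e_X(W_{t+1})\le\lambda(|H_t|+\tau)$. Since $d+1-\lambda>\frac k8$, this gives $\tau\le\frac{3k/4}{k/8}|H_t|=6|H_t|$. Moreover $\Delta|H_t|\le2e_X(W_t)\le\frac32k|W_t|$, so $|H_t|\le|W_t|/14$. Hence
$$|W_{t+1}|\le7|H_t|\le\tfrac12|W_t| ,$$
and the process ends with $W_t=\emptyset$ for some $t$. Put $L_t=W_t\setminus W_{t+1}$, and $t(u)=t$ for $u\in L_t$. From $1\le|W_{t(u)}|\le v2^{-t(u)}$ we get $t(u)\le\log_2v\le T$. Every $u\in L_t$ has at most $\Delta-1$ neighbors in $W_t$, as $u\notin H_t$, and at most $d$ neighbors in $W_{t+1}$, as the closure stopped.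

For the star with $2000$ leaves and $k=64$: $H_0$ is the center, and nothing is added, since a leaf has one neighbor and $d+1=57$. So $L_0$ consists of the leaves and $L_1$ of the center. A leaf guesses the part of the center, and the center guesses $S=\emptyset$.

**Step 5 (the right guesses).** We describe an event $\mathcal E$ that forces $X\subseteq N$. Choose $\chi^*:V(X)\to[q]$ such that in each $X[L_t]$ distinct vertices at distance $\le3$ get distinct colors. Greedy coloring works: in $X[L_t]$ all degrees are at most $\Delta-1$, so a vertex has at most
$$(\Delta-1)+(\Delta-1)^2+(\Delta-1)^3=(\Delta-1)(\Delta^2-\Delta+1)\le(\Delta-1)(\Delta^2+\Delta+1)=\Delta^3-1=q-1$$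
other vertices within distance $3$. Let $\mathcal E$ be the event that for every $u\in V(X)$, with $t=t(u)$ and $B(u)$ the neighborhood of $u$ in $X[L_t]$,
$$g(u)=t,\quad S(u)=\{b:u\text{ has an }X\text{-neighbor in }V_b\cap W_{t+1}\},\quad\chi(u)=\chi^*(u),$$
$$\Gamma(u)=\chi^*(B(u)),\qquad E(u)=\{\chi^*(w)\chi^*(w'):w,w'\in B(u),\ ww'\in X\}.$$
These values form an element of $\mathcal D$. By Step 4, $|S(u)|\le d$ and $|\Gamma(u)|\le\Delta-1$. Neighbors have different colors, so $\chi^*(u)\notin\Gamma(u)$. Two vertices of $B(u)$ are at distance $\le2$, so $\chi^*$ is injective on $B(u)$ and $E(u)\cong X[B(u)]$. This graph is $K_{h-1}$-free, because a $K_{h-1}$ in $B(u)$ together with $u$ would be a $K_h$ in $X$.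

**Step 6 (on $\mathcal E$, $X\subseteq N$).** We check every edge $uu'$ of $X$.

If $t(u)<t(u')$, then $u'\in W_{t(u')}\subseteq W_{t(u)+1}$. So the part of $u'$ belongs to $S(u)$, while $g(u)<g(u')$. Hence $uu'\in N$.

If $t(u)=t(u')=t$, then $u'\in B(u)$ and $u\in B(u')$, so $\chi(u')\in\Gamma(u)$ and $\chi(u)\in\Gamma(u')$. Let $c\in\Gamma(u)\cap\Gamma(u')$, say $c=\chi^*(w)=\chi^*(w')$ with $w\in B(u)$, $w'\in B(u')$. The walk $w,u,u',w'$ in $X[L_t]$ shows that $w,w'$ are at distance $\le3$. They have the same color, so $w=w'$. Thus $w$ is adjacent to both $u$ and $u'$. Since $w,u'\in B(u)$ and $wu'\in X$, we get $\{\chi(u'),c\}\in E(u)$. Since $w,u\in B(u')$ and $wu\in X$, we get $\{\chi(u),c\}\in E(u')$. Hence $uu'\in N$. This is why distance $3$ was needed: a common color of the two neighborhoods has to come from a common neighbor.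

**Step 7 (probability).** We bound $\Pr[\mathcal E]$ from below. A vertex $u$ lies in exactly the sets $W_0,\dots,W_{t(u)}$, so $\sum_u(t(u)+1)=\sum_t|W_t|\le\sum_tv2^{-t}\le2v$. For all $t\le T$ we have $\Pr[g(u)=t]\ge2^{-t-1}$. Therefore
$$\Pr[\mathcal E]\ge2^{-2v}(2|\mathcal D|)^{-v}=(8|\mathcal D|)^{-v}.$$
By (3),
$$\ln(8|\mathcal D|)\le\ln8+k\ln2+\tfrac{441}2k^2\ln2+3(21k+1)\ln(21k)\le161k^2 .$$
Here $\frac{441}2\ln2<152.9$. Since $\ln(21k)\le k/8$ for $k\ge64$ (at $k=64$ it reads $7.21<8$, and the right side grows faster), the last term is at most $\frac{63k^2+3k}8\le7.9k^2$. The first two terms are together at most $0.02k^2$. So $\Pr[X\subseteq N]\ge\Pr[\mathcal E]\ge\gamma^v$. $\square$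

## A random blow-up that keeps $K_k$ and is locally sparse

Lemma 5 captures only sparse graphs, while the edge sets of a Clique instance $G$ may be dense. So we replace $G$ by a random graph $H$ that still has a $K_k$ if $G$ does, has no $K_h$ if $\omega(G)<h$, and whose small subgraphs satisfy $e_H(W)\le\frac34k|W|$.

Let $G$ have $n_0$ vertices. Put $M=n_0^3$, $V_a=\{a\}\times V(G)\times[M]$ for $a\in[k]$, $V=\bigsqcup_aV_a$, so $|V|=kn_0^4$, and
$$p=2^{-\lfloor(2/k)\log_2M\rfloor}\in[M^{-2/k},2M^{-2/k}).$$
Each pair of vertices from different parts independently receives a coin equal to $1$ with probability $p$. Let $Z$ be the graph of pairs with coin $1$. Let $H$ consist of the edges $(a,u,r)(b,w,r')$ of $Z$ with $uw\in E(G)$.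

The parameters come from two first-moment counts. A $k$-clique of $G$ has $M^k$ lifts, of which $M^kp^K\ge M^{k-(k-1)}=M$ are expected to survive. On the other hand, there are about $n_0^{4v}$ sets of $v$ vertices, and about $\frac34kv$ given pairs all survive with probability about $M^{-\frac2k\cdot\frac34kv}=n_0^{-\frac92v}$. Since $4<\frac92$, dense spots should not occur. Lemmas 6 and 7 make this precise.

**Lemma 6.** If $\omega(G)\ge k$, then $H$ contains a $K_k$ with probability $\ge1-2^kn_0^{-3}$.

**Proof.** We use the second moment. Fix a clique $u_1,\dots,u_k$ of $G$ and let $Y$ be the number of $(r_1,\dots,r_k)\in[M]^k$ for which $\{(a,u_a,r_a)\}_a$ is a clique of $Z$, hence of $H$. Then $\mathbb EY=M^kp^K$. Consider two tuples agreeing in exactly $i$ coordinates. Their cliques share exactly $\binom i2$ pairs. So the covariance of their indicators is $0$ if $i\le1$, and at most $p^{2K-\binom i2}$ otherwise. There are at most $\binom kiM^{2k-i}$ ordered pairs of such tuples. Hence, using $p\ge M^{-2/k}$,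
$$\frac{\mathrm{Var}\,Y}{(\mathbb EY)^2}\le\sum_{i=2}^k\binom kiM^{-i}p^{-\binom i2}\le\sum_{i=2}^k\binom kiM^{-i+i(i-1)/k}=\sum_{i=2}^k\binom kiM^{-i(k-i+1)/k}\le2^kM^{-1}.$$
The last step holds because $i(k-i+1)/k$ is concave in $i$, equals $2(k-1)/k\ge1$ at $i=2$ and equals $1$ at $i=k$, so it is $\ge1$ in between. By Chebyshev's inequality, $\Pr[Y=0]\le2^kM^{-1}=2^kn_0^{-3}$. $\square$

**Lemma 7.** If $n_0\ge16$, then with probability $\ge1-2n_0^{-30}$, every $W\subseteq V$ with $|W|\le n_0^{1/(4k)}$ satisfies $e_H(W)\le\frac34k|W|$.

**Proof.** As $H\subseteq Z$, it suffices to treat $Z$. Let $|W|=v\ge1$ and $m=\lfloor\frac34kv\rfloor+1$. A violation at $W$ means $e_Z(W)\ge m$ and requires $\binom v2\ge m>\frac34kv$, so $v>\frac32k+1\ge97$. In particular $v\ge97$. For fixed $W$, a union bound over sets of $m$ pairs gives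
$$\Pr[e_Z(W)\ge m]\le\binom{\binom v2}mp^m\le\Big(\frac{ev^2}{2m}\,p\Big)^m .$$
Since $m\ge\frac34kv$, we have $\frac{ev^2}{2m}\le\frac{2e}3\cdot\frac vk\le\frac{2v}k$, and $p<2M^{-2/k}=2n_0^{-6/k}$. With $\frac4k\le\frac1{16}$ and $v\le n_0^{1/(4k)}$ the base is at most
$$\frac{2v}k\cdot2n_0^{-6/k}\le\tfrac1{16}n_0^{\frac1{4k}-\frac6k}=\tfrac1{16}n_0^{-23/(4k)}<1 .$$
As the base is less than $1$ and $m\ge\frac34kv$, the probability is at most $16^{-3kv/4}n_0^{-69v/16}$. There are at most $(kn_0^4)^v$ sets $W$ of size $v$, and $k16^{-3k/4}\le1$. So a violation with $|W|=v$ has probability at most $n_0^{4v-69v/16}=n_0^{-5v/16}$. Since $n_0^{-5/16}\le16^{-5/16}<\frac12$, we get $\sum_{v\ge97}n_0^{-5v/16}\le2n_0^{-485/16}\le2n_0^{-30}$. $\square$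

**Lemma 8.** If $\omega(G)<h$, then $H$ is $K_h$-free.

**Proof.** The vertices of a clique of $H$ lie in distinct parts, and their base vertices are pairwise adjacent in $G$. So the base vertices are distinct and form a clique of $G$ of the same size. $\square$

## From the blow-up to set systems: proof of Theorem 1

**Step 1 (choice of $\nu(k)$ and $s$).** We fix how large $n_0$ must be. Let $n=Kn_0^8$, the number of pairs of vertices of $V$ from different parts, and $s=\lfloor\ln n/(322k^2)\rfloor$. Let $\nu(k)\ge16$ be computable such that for all $n_0\ge\nu(k)$
$$2\ln n\le n_0^{1/(4k)},\qquad2^kn_0^{-3}\le0.01,\qquad\ln n\ge1000K^2.\tag{4}$$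
For the first condition put $y=n_0^{1/(4k)}$. It reads $2\ln K+64k\ln y\le y$, and $y-64k\ln y$ is increasing for $y\ge64k$ and tends to infinity. So once the condition holds at some $y\ge64k$, it holds from there on. The other two conditions are monotone.

Since $k^2=\frac{2k}{k-1}K\le\frac{128}{63}K$, we have $322k^2\le655K$. As $\ln n\ge1000K^2$ and $K\ge2016$, the difference $\frac{\ln n}{655K}-\frac{\ln n}{1000K}$ is at least $1$, so
$$s\ge\frac{\ln n}{655K}-1\ge\frac{\ln n}{1000K}\ge1.\tag{5}$$

**Step 2 (instance).** Sample $H$, and independently sample $N_1,\dots,N_{n^2}$ from Lemma 5. Form the set system (1) with tests $I=\{1,\dots,n^2\}$. By Lemma 4 the $n$ sets are distinct. Also $|U|=n^2+n+K\le n^3$, and the construction takes time $g(k)n_0^{O(1)}$.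

**Step 3 (completeness).** If $\omega(G)\ge k$, then by Lemma 6 and (4) $H$ contains a $K_k$ with probability $\ge0.99$. No $N_i$ contains a $K_k$, so the optimum is then exactly $K$ by Lemma 4(i).

**Step 4 (soundness).** Let $\omega(G)<h=k/8$. We show that, with high probability, every small edge set of $H$ is captured. Condition on an $H$ satisfying the event of Lemma 7; the $N_i$ are independent of $H$. Let $\emptyset\ne X\subseteq E(H)$ with $|X|\le s$, regarded as a graph without isolated vertices. Then $|V(X)|\le2s\le2\ln n\le n_0^{1/(4k)}$. So $e_X(W)\le e_H(W)\le\lambda|W|$ for all $W\subseteq V(X)$ by Lemma 7, and $X$ is $K_h$-free by Lemma 8. Thus $X$ is good. By Lemma 5, each $N_i$ contains $X$ with probability at least $\gamma^{2s}\ge1/n$, since $2s\ln(1/\gamma)=322k^2s\le\ln n$. So no $N_i$ contains $X$ with probability at most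
$$(1-1/n)^{n^2}\le e^{-n}.$$
The number of such $X$ is at most $n^{s+1}\le n^{2s}$, and $2s\ln n\le\ln^2n\le n/2$. By the union bound, except with probability $e^{n/2-n}=e^{-n/2}$, every such $X$ is contained in some $N_i$; the empty set is contained in all of them. Then Lemma 4(ii) says that no cover has at most $s$ sets, and $s\ge\frac{\ln n}{1000K}$ by (5). The failure probability is at most $2n_0^{-30}+e^{-n/2}\le0.01$. $\square$

## From a constant clique gap to $\log n$: proof of Theorem 2

Theorem 1 needs a gap: $\omega(G)\ge k$ against $\omega(G)<k/8$. It is supplied by a published result.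

**Lin's theorem** (Constant approximating $k$-clique is W[1]-hard, STOC 2021). For some constant $\varepsilon>0$ there is an algorithm that, given a graph $\hat G$ and $\hat k\ge1$, outputs in time $2^{O(\hat k^5)}|\hat G|^{O(1)}$ a graph $G_1$ and a positive integer $k_1\le2^{O(\hat k^5)}$ such that $\omega(\hat G)\ge\hat k\Rightarrow\omega(G_1)\ge k_1$, and $\omega(\hat G)<\hat k\Rightarrow\omega(G_1)<(1-\varepsilon)k_1$.

Decreasing $\varepsilon$ weakens the conclusion, so we may take $\varepsilon<1$.

**Step 1 (gap $8$ and divisibility).** We amplify $1-\varepsilon$ to $\frac18$. The $r$-fold strong product of $G_1$ has the $r$-tuples of vertices as vertices, and distinct tuples are adjacent iff in each coordinate they are equal or adjacent. For example, the $2$-fold strong product of a path on $3$ vertices is the graph of king moves on a $3\times3$ board, with clique number $4=2^2$. In general, if $G_2$ is the $r$-fold strong product of $G_1$, then $\omega(G_2)=\omega(G_1)^r$. Products of cliques are cliques, which gives $\ge$. The coordinate projections of a clique are cliques whose product contains it, which gives $\le$.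

Fix a constant $r$ with $(1-\varepsilon)^r\le\frac18$. Given a Clique instance $(\hat G,\hat k)$, compute $(G_1,k_1)$ and $G_2$. Let $G$ be the complete join of $64$ disjoint copies of $G_2$, so $\omega(G)=64\,\omega(G_2)$, and let $k=64k_1^r$. Then $k\ge64$, $8\mid k$, and
$$\omega(\hat G)\ge\hat k\Rightarrow\omega(G)\ge k,\qquad\omega(\hat G)<\hat k\Rightarrow\omega(G)<64\big((1-\varepsilon)k_1\big)^r\le k/8.$$
$|V(G)|$ is at most a computable function of $\hat k$ times $|V(\hat G)|^{O(1)}$, with absolute exponent. Adding isolated vertices affects neither implication, since $k/8\ge8$. So we may assume that $n_0=|V(G)|$ is at least any prescribed bound depending on $\hat k$, in particular at least $\nu(k)$.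

**Step 2 (using an approximation algorithm).** We turn it into a Clique algorithm. Let $\mathcal A$ be an FPT approximation algorithm running in time $f(\kappa)n^c$ on instances with parameter $\kappa$, $n$ sets and $|U|\le n^3$. Build the instance of Theorem 1 and run $\mathcal A$ with parameter $K=\binom k2$, stopped after $f(K)n^c$ steps. If $\mathcal A$ is randomized, do this three times independently. Answer YES iff some output is verified to be a cover with at most $\frac{\ln n}{1000K}$ sets. (By Step 4 of the proof of Theorem 1 and (5), any integer threshold between this value and $s$ would serve, so a numerical approximation of $\ln n$ is enough.)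

If $\omega(\hat G)<\hat k$, then $\omega(G)<k/8$, and the answer is NO with probability $\ge0.99$ whatever $\mathcal A$ does. The clock and the verification matter here, because the promise may fail. If $\omega(\hat G)\ge\hat k$, then with probability $\ge0.99$ the promise holds with optimum $K$. In this case a successful run returns a cover of size at most $(\text{ratio})\cdot K$, and some run succeeds except with probability at most $\frac1{27}$. So whenever
$$(\text{ratio})\cdot K\le\frac{\ln n}{1000K},\tag{6}$$
the error in the YES case is at most $0.01+\frac1{27}<\frac13$, and we have decided $\hat k$-Clique.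

**Step 3 (part (b)).** We check (6) for the ratio $\max\{1,\frac{\ln n}{1000k^2}\}$, taken at parameter $K$. As $n_0\ge\nu(k)$, (4) gives $\ln n\ge1000K^2$, so the ratio is $\frac{\ln n}{1000K^2}$ and (6) holds with equality. Everything is uniform and computable, so $\hat k$-Clique has a randomized FPT algorithm, contradicting (H$'$).

**Step 4 (part (a)).** Let the ratio be $\rho(n)=o(\log n)$. For fixed $\hat k$ the numbers $k,K$ take finitely many values, as $k_1\le2^{O(\hat k^5)}$. Since $n\ge n_0$ and $\rho(n)/\ln n\to0$, there is a constant depending only on $\hat k$ such that, once $n_0$ is padded above it, $\rho(n)\le\frac{\ln n}{1000K^2}$ for all these $K$, which is (6). Hardwire this constant and the relevant values $f(K)$. For every fixed $\hat k$ we obtain a randomized algorithm for $\hat k$-Clique running in time $O(|V(\hat G)|^{c'})$, with $c'$ independent of $\hat k$: the exponents in Lin's theorem, the product, Theorem 1 and $\mathcal A$ are all independent of $\hat k$. This contradicts (H). $\square$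

Non-uniformity is used only because $\rho(n)/\log n\to0$ may converge non-effectively and $f$ is hardwired. If $f$ is computable and the convergence has a computable modulus, the padding bound can be computed and (H$'$) suffices in (a).

## Randomized ETH implies (H)

It remains to justify "hence under rETH" in Theorem 2(a). We use the following published result.

**Sparsification lemma** (Impagliazzo–Paturi–Zane 2001). For every $\eta>0$ there is $D=D(\eta)$ such that any 3-CNF formula on $N$ variables can be written, in time $2^{\eta N}N^{O(1)}$, as a disjunction of at most $2^{\eta N}$ 3-CNF formulas on the same variables with at most $DN$ clauses each.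

**Lemma 9.** rETH implies (H).

**Proof.** Assume rETH with constant $\beta$, and suppose (H) fails with exponent $c$; we may take $c\ge2$. Let $\eta=\beta/4$, $D=D(\eta)$, and fix an integer $k>12cD/\beta$.

**Step 1 (from a sparse formula to a graph).** Given a 3-CNF on $N$ variables, apply the sparsification lemma. For each resulting formula, split its clauses into $k$ groups of at most $\lceil DN/k\rceil$ clauses. The vertices are the pairs (group, assignment of the variables occurring in that group satisfying all its clauses). Join two vertices of different groups iff their assignments agree on common variables. A $k$-clique has one vertex per group, and its assignments combine to a satisfying assignment. Conversely, the restrictions of a satisfying assignment form a $k$-clique. (For example, if one group is the clause $x_1$ and another is $\neg x_1\vee x_2$, the only edge between the two groups joins $x_1=1$ with $x_1=x_2=1$.)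

**Step 2 (time and error).** A group involves at most $3\lceil DN/k\rceil$ variables, so the graph has
$$n_1\le k2^{3\lceil DN/k\rceil}\le8k\,2^{3DN/k}$$
vertices and is built in time $n_1^2N^{O(1)}$. Deciding $k$-Clique takes time $O(n_1^c)$. As $2\le c$ and $3cD/k<\beta/4$, both are at most $2^{\beta N/4}N^{O(1)}$. A majority over $O(N)$ repetitions makes the error at most $2^{-\eta N}/3$ per formula. There are at most $2^{\eta N}$ formulas, so the total error is at most $\frac13$. The total time is
$$2^{\eta N}N^{O(1)}+2^{\eta N}\cdot2^{\beta N/4}N^{O(1)}=2^{\beta N/2}N^{O(1)}=O(2^{\beta N}),$$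
which contradicts rETH. $\square$
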